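# A Polish group that is almost isometric to a subset of $l_2$ but not unitarily representable

## Almost isometric to a subset of $l_2$, yet no topological embedding into an orthogonal group

**Theorem A.** There is a Polish group $G$ such that

1. for every $\varepsilon>0$ there are a complete left-invariant metric $\rho_\varepsilon$ inducing the topology of $G$ and a map $f:G\to l_2$ with
$$\|f(g)-f(h)\|\le\rho_\varepsilon(g,h)\le(1+\varepsilon)\|f(g)-f(h)\|\qquad(g,h\in G);$$
in particular the left uniformity of $G$ embeds uniformly into $l_2$;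
2. $G$ is not unitarily representable.

Let us unpack the words. All topological groups are Hausdorff, and all Banach and Hilbert spaces are real unless we say otherwise.

**Definition.** For a Banach space $X$, $Is(X)_s$ is the group of all linear isometries of $X$ onto itself with the strong operator topology. A basic neighborhood of the identity is $\{T:\|Tv_i-v_i\|<\varepsilon,\ i=1,\dots,k\}$ with $v_1,\dots,v_k\in X$ and $\varepsilon>0$. A topological group $G$ is *unitarily representable* if for some real Hilbert space $H$ there is a group monomorphism $G\to Is(H)_s$ that is a homeomorphism onto its image.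

**Definition.** The *left uniformity* of $G$ has as basic entourages the sets $\{(x,y):x^{-1}y\in U\}$, where $U$ runs over the neighborhoods of the identity $e$. A *uniform embedding* of $G$ into $l_2$ is an injective map $f:G\to l_2$ that is a uniform isomorphism from $G$, with its left uniformity, onto $f(G)$ with the norm uniformity.

If $\rho$ is a left-invariant metric inducing the topology of $G$ (a *compatible* left-invariant metric), then $\rho(x,y)=\rho(x^{-1}y,e)$, so $\{\rho(x,y)<r\}$ is the entourage given by the ball of radius $r$ about $e$. Thus $\rho$ induces the left uniformity, and $f$ is a uniform embedding exactly when small $\rho(x,y)$ forces small $\|f(x)-f(y)\|$ and conversely, uniformly in $x,y$. This is why the inequality in part 1 gives a uniform embedding.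

The paper "Reflexively But Not Unitarily Representable" (http://u.math.biu.ac.il/~megereli/nunit.pdf) asks:

> Suppose a topological group $G$ is such that the left uniformity of $G$ admits a uniform embedding into $l_2$. Is then $G$ unitarily representable?

A uniform embedding is only a map of uniform spaces and does not see the multiplication. A unitary representation respects the multiplication. The question is whether the first can always be upgraded to the second. Theorem A says no, even when the uniform embedding is as good as one likes metrically, with distortion $1+\varepsilon$. Note the order of the quantifiers: the group $G$ is fixed, while the metric $\rho_\varepsilon$ depends on $\varepsilon$. We shall see (Theorem B) that distortion exactly $1$ is impossible for such a group.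

## Kernels, Schoenberg's theorem and the GNS construction

**Definition.** A symmetric function $k:X\times X\to\mathbb R$ is a *positive definite kernel* if $\sum c_ic_jk(x_i,x_j)\ge0$ for all finite families $x_i\in X$, $c_i\in\mathbb R$. A symmetric $K:X\times X\to\mathbb R$ is a *conditionally negative definite* (c.n.d.) kernel if $\sum c_ic_jK(x_i,x_j)\le0$ whenever $\sum c_i=0$. A function $\varphi$ (respectively $\psi$) on a group is positive definite (respectively c.n.d.) if $\varphi(x^{-1}y)$ (respectively $\psi(x^{-1}y)$) is such a kernel. In particular, it takes the same value at $g$ and $g^{-1}$.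

Examples. If $F:X\to H$ is any map to a Hilbert space, then $\|F(x)-F(y)\|^2$ is c.n.d., because for $\sum c_i=0$ we get $\sum c_ic_j\|F(x_i)-F(x_j)\|^2=-2\|\sum c_iF(x_i)\|^2$. So $\psi(k)=k^2$ is a c.n.d. function on $\mathbb Z$. If $k$ is positive definite, then $1-k$ is c.n.d., since the constant contributes $(\sum c_i)^2=0$.

A positive definite kernel $k$ on $X$ always has the form $k(x,y)=\langle u(x),u(y)\rangle$: put the form $\langle\delta_x,\delta_y\rangle=k(x,y)$ on the finitely supported functions on $X$, divide by the null space, complete, and let $u(x)$ be the class of $\delta_x$. If $k(x,x)=1$, the $u(x)$ are unit vectors. For c.n.d. kernels we use a classical theorem.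

**Fact 1 (Schoenberg).** If $K$ is a c.n.d. kernel vanishing on the diagonal, then $e^{-tK}$ is positive definite for every $t>0$, and $K(x,y)=\|F(x)-F(y)\|^2$ for some Hilbert-valued map $F$.

The link with representability is the following test: a single function decides.

**Lemma 1.** Let $\varphi:G\to\mathbb R$ be positive definite and continuous at $e$, with $\varphi(e)=1$ and $\sup_{g\notin V}\varphi(g)<1$ for each neighborhood $V\ne G$ of $e$. Then $G$ is unitarily representable.

*Proof.* *The representation.* Apply the construction above to $k(g,h)=\varphi(g^{-1}h)$ on $X=G$. The maps $\delta_g\mapsto\delta_{ag}$ preserve the form, because $(ag)^{-1}(ah)=g^{-1}h$. So we get an orthogonal representation $\pi$ of $G$ on a Hilbert space $H$. Let $v$ be the class of $\delta_e$. It is a unit vector, the vectors $\pi(h)v$ span a dense subspace, and $\langle\pi(g)v,v\rangle=\varphi(g^{-1})=\varphi(g)$. Hence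
$$\|\pi(g)v-v\|^2=2(1-\varphi(g)).\tag{1}$$

*Strong continuity.* By (1), $\pi(g)v\to v$ as $g\to e$. For $h\in G$,
$$\|\pi(g)\pi(h)v-\pi(h)v\|=\|\pi(h^{-1}gh)v-v\|\to0\qquad(g\to e),$$
since conjugation by $h$ is continuous. So $\pi(g)w\to w$ for $w$ in a dense subspace, and then for all $w$, because the $\pi(g)$ are isometries. A homomorphism continuous at $e$ is continuous.

*Homeomorphism onto the image.* Given a neighborhood $V\neq G$ of $e$, (1) and the hypothesis give $c>0$ with $\|\pi(g)v-v\|^2\ge c$ for $g\notin V$. So $\{g:\|\pi(g)v-v\|^2<c\}\subset V$. If $\pi(g)=1$, then $g$ lies in every $V$, so $g=e$ as $G$ is Hausdorff, and $\pi$ is injective. Moreover $\pi(V)$ contains $\{T\in\pi(G):\|Tv-v\|^2<c\}$, a neighborhood of the identity in $\pi(G)$, so $\pi^{-1}:\pi(G)\to G$ is continuous at the identity, hence everywhere. $\square$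

Two cases by hand.

*Discrete groups.* Let $G$ be discrete. The map $g\mapsto\delta_g\in\ell_2(G)$ is isometric for the metric equal to $\sqrt2$ off the diagonal. The function $\varphi=1_{\{e\}}$ is positive definite, since $\varphi(x^{-1}y)=\langle\delta_x,\delta_y\rangle$, and it satisfies the hypotheses of Lemma 1. So $G$ is unitarily representable, and no discrete group can be a counterexample.

*The additive group of $l_2$.* The identity map is a uniform embedding, and $\varphi(x)=e^{-\|x\|^2}$ is positive definite by Fact 1, tends to $1$ at $0$, and is at most $e^{-c^2}$ off the ball of radius $c$. Again Lemma 1 applies.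

## Isometric embeddings, and averaging over an amenable group

In both examples the embedding produced a kernel $k(x,y)$ that depends only on $x^{-1}y$. Given a uniform embedding $f$, the kernel $e^{-\|f(x)-f(y)\|^2}$ has all the quantitative properties that Lemma 1 wants, but it need not be a function of $x^{-1}y$. The natural first attempt is to average it over the group. Here is exactly how far this goes.

**Definition.** $G$ is *amenable* if there is a left-invariant mean on the space of bounded functions on $G$ that are uniformly continuous for the right uniformity (entourages $\{(x,y):xy^{-1}\in U\}$).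

For instance, a finite group has the mean $\frac1{|G|}\sum_{x}h(x)$. We use the textbook fact that solvable groups are amenable.

**Theorem B.** Let $G$ be a Hausdorff topological group.

1. If a compatible left-invariant metric of $G$ embeds *isometrically* in a Hilbert space, then $G$ is unitarily representable. (So $1+\varepsilon$ in Theorem A cannot be replaced by $1$.)
2. If the left uniformity of $G$ embeds uniformly into $l_2$ (or any Hilbert space) and $G$ is amenable, then $G$ is unitarily representable.

*Proof of 1.* Let $\rho(g,h)=\|f(g)-f(h)\|$ be left-invariant and compatible, and put $\varphi(g)=e^{-\rho(g,e)^2}$. By left-invariance $\varphi(g^{-1}h)=e^{-\rho(g,h)^2}=e^{-\|f(g)-f(h)\|^2}$, a positive definite kernel by Fact 1. Also $\varphi(e)=1$, $\varphi$ is continuous, and a neighborhood $V$ of $e$ contains a ball of some radius $c>0$, so $\varphi\le e^{-c^2}$ off $V$. Lemma 1 applies.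

*Proof of 2.*

**Step 1: move the mean to the side we need.** Let $M$ be a mean as in the definition. If $h$ is bounded and uniformly continuous for the left uniformity, then $x\mapsto h(x^{-1})$ is uniformly continuous for the right one, because $xy^{-1}\in U$ says $(x^{-1})^{-1}y^{-1}\in U$. Put $m(h)=M(x\mapsto h(x^{-1}))$. For $h^g(x)=h(xg)$ we have $h^g(x^{-1})=h((g^{-1}x)^{-1})$, a left translate of $x\mapsto h(x^{-1})$, so $m(h^g)=m(h)$. (The function $h^g$ is again left uniformly continuous, since $(xg)^{-1}(yg)=g^{-1}(x^{-1}y)g$ is near $e$ when $x^{-1}y$ is.) So $m$ is a mean invariant under right translations on the bounded left uniformly continuous functions.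

**Step 2: the functions to be averaged are in the domain of $m$.** Let $f$ be the uniform embedding, $K(x,y)=e^{-\|f(x)-f(y)\|^2}\in(0,1]$, and $h_g(x)=K(x,xg)$. If $y=xu$ with $u$ near $e$, then $yg=xg\,(g^{-1}ug)$ with $g^{-1}ug$ near $e$. So $f(y)$ is near $f(x)$ and $f(yg)$ is near $f(xg)$, uniformly in $x$. Since
$$\big|\,\|f(y)-f(yg)\|-\|f(x)-f(xg)\|\,\big|\le\|f(y)-f(x)\|+\|f(yg)-f(xg)\|$$
and $s\mapsto e^{-s^2}$ is Lipschitz, $h_g$ is left uniformly continuous.

**Step 3: the average is positive definite.** Put $\varphi(g)=m(h_g)$. Replacing $x$ by $xg_i$ in $h_{g_i^{-1}g_j}(x)=K(x,xg_i^{-1}g_j)$ gives $\varphi(g_i^{-1}g_j)=m_x(K(xg_i,xg_j))$, so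
$$\sum_{i,j} c_ic_j\,\varphi(g_i^{-1}g_j)=m_x\Big(\sum_{i,j} c_ic_j\,K(xg_i,xg_j)\Big)\ge0,$$
because $K$ is positive definite by Fact 1. Replacing $x$ by $xg$ gives $\varphi(g^{-1})=m_x(K(x,xg^{-1}))=m_x(K(xg,x))=\varphi(g)$. Clearly $\varphi(e)=1$ and $\varphi\le1$.

**Step 4: the bounds survive averaging.** Let $\varepsilon>0$ and let $U$ be such that $x^{-1}y\in U$ implies $\|f(x)-f(y)\|<\varepsilon$. If $g\in U$, then $x^{-1}(xg)=g\in U$ for all $x$, so $h_g\ge e^{-\varepsilon^2}$ and $\varphi(g)\ge e^{-\varepsilon^2}$. Thus $\varphi$ is continuous at $e$. Given a neighborhood $V$ of $e$, uniform continuity of $f^{-1}$ gives $c>0$ with $\|f(x)-f(y)\|\ge c$ whenever $x^{-1}y\notin V$. So $h_g\le e^{-c^2}$ and $\varphi(g)\le e^{-c^2}$ for $g\notin V$. Lemma 1 applies. $\square$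

The mean entered only in Step 3, to turn $K(x,y)$ into a function of $x^{-1}y$. Without an invariant mean the argument stops there. By Theorem B(2) a counterexample must be non-amenable, and by the discrete example it cannot be discrete. So we put infinitely many copies of a discrete group $\Gamma$ side by side, in metrics that degenerate along the sequence.

## The groups $G(\sigma)$ of square-summable sequences in $\Gamma$

A countable group always carries the discrete topology.

**Definition.** A sequence $\sigma=(\sigma_n)$ of left-invariant metrics on an infinite countable group $\Gamma$ is *admissible* if $\sigma_n(\gamma,e)\to0$ for each $\gamma\in\Gamma$ and, for each $n$, the set $\{\gamma:\sigma_n(\gamma,e)<1\}$ is finite. Put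
$$G(\sigma)=\Big\{g\in\Gamma^{\mathbb N}:\sum_n\sigma_n(g_n,e)^2<\infty\Big\},\qquad\rho(g,h)=\Big(\sum_n\sigma_n(g_n,h_n)^2\Big)^{1/2}.$$
Let $j_n:\Gamma\to G(\sigma)$ be the $n$-th coordinate embedding. Then $\rho(j_n(x),j_n(y))=\sigma_n(x,y)$.

*Example.* Let $\Gamma=\mathbb Z$ and $\sigma_n(x,y)=|x-y|/n$. This is admissible: $|\gamma|/n\to0$, and $\{|\gamma|<n\}$ is finite. Here $G(\sigma)$ is the set of integer sequences with $\sum g_n^2/n^2<\infty$, and $g\mapsto(g_n/n)_n$ embeds it isometrically in $l_2$. So it is unitarily representable by Theorem B(1), once we know that $\rho$ gives a topological group (Lemma 2). The general feature is already visible: $j_n(\gamma)\to e$ for each fixed $\gamma$, but $\rho(j_n(n),e)=1$. The copies of $\Gamma$ collapse pointwise but not uniformly.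

**Lemma 2.** For admissible $\sigma$, $G(\sigma)$ with the topology of $\rho$ is a Polish group, and $\rho$ is a complete left-invariant metric inducing its left uniformity.

*Proof.* Write $|\gamma|_n=\sigma_n(\gamma,e)$. By left-invariance $|\gamma^{-1}|_n=|\gamma|_n$ and $|\gamma\delta|_n\le|\gamma|_n+|\delta|_n$. With Minkowski's inequality this shows that $G(\sigma)$ is a group and that $\rho$ is a finite left-invariant metric.

**Step 1: each coordinate is uniformly discrete.** As $\{|\gamma|_n<1\}$ is finite and $|\gamma|_n>0$ for $\gamma\neq e$, we have $\inf_{\gamma\ne e}|\gamma|_n>0$. So $\eta_N=\min_{n\le N}\inf_{\gamma\ne e}|\gamma|_n>0$, and $\rho(g,h)<\eta_N$ forces $g_n=h_n$ for $n\le N$.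

**Step 2: conjugations are continuous at $e$.** The metrics $\sigma_n$ are only left-invariant, so this needs an argument. Let $h\in G(\sigma)$ and $\rho(k,e)<\eta_N$. Then $k_n=e$ for $n\le N$, while $|h_n^{-1}k_nh_n|_n\le|k_n|_n+2|h_n|_n$ for $n>N$. Minkowski's inequality gives
$$\rho(h^{-1}kh,e)\le\rho(k,e)+2\Big(\sum_{n>N}|h_n|_n^2\Big)^{1/2}.$$
Given a tolerance, first choose $N$ to make the tail small, then take $\rho(k,e)$ small and below $\eta_N$.

**Step 3: the group operations are continuous.** A sequence converges to $g$ if and only if it has the form $ga_i$ with $a_i\to e$. If $a_i,b_i\to e$, then $(ga_i)(hb_i)=gh\,(h^{-1}a_ih)\,b_i$. Here $h^{-1}a_ih\to e$ by Step 2, and $\rho(ab,e)\le\rho(ab,a)+\rho(a,e)=\rho(b,e)+\rho(a,e)$, so the product tends to $gh$. Next, $(ga_i)^{-1}=g^{-1}(ga_i^{-1}g^{-1})$, where $\rho(a_i^{-1},e)=\rho(e,a_i)\to0$. Step 2 gives $ga_i^{-1}g^{-1}\to e$, so $(ga_i)^{-1}\to g^{-1}$. Hence $G(\sigma)$ is a topological group, and $\rho$ induces its left uniformity, since $\rho(x,y)=\rho(x^{-1}y,e)$.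

**Step 4: separability.** The finitely supported sequences form a countable set, and truncating $g$ after $N$ coordinates moves it by $(\sum_{n>N}|g_n|_n^2)^{1/2}\to0$.

**Step 5: completeness.** Let $(g^{(i)})$ be Cauchy. By Step 1 each coordinate is eventually constant, equal to some $g_n$. If $\rho(g^{(i)},g^{(j)})\le\varepsilon$ for $i,j\ge i_0$, then letting $j\to\infty$ in finitely many coordinates gives $\sum_{n\le M}\sigma_n(g^{(i)}_n,g_n)^2\le\varepsilon^2$ for every $M$ and every $i\ge i_0$. So $(\sum_{n\le M}|g_n|_n^2)^{1/2}\le\varepsilon+\rho(g^{(i)},e)$ for every $M$. Thus $g\in G(\sigma)$, and $\rho(g^{(i)},g)\le\varepsilon$ for $i\ge i_0$. $\square$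

## Property (T) turns pointwise smallness into uniform smallness

**Definition.** A countable group $\Gamma$ has *property (T)* if there are a finite set $S\subset\Gamma$ and $\kappa>0$ such that every unitary representation $\tau$ of $\Gamma$ without nonzero invariant vectors satisfies $\max_{s\in S}\|\tau(s)w-w\|\ge\kappa\|w\|$ for all vectors $w$.

*Examples.* A finite group has it with $S=\Gamma$ and $\kappa=\sqrt2$: without invariant vectors $\sum_\gamma\tau(\gamma)w=0$, since this sum is invariant, hence $\sum_\gamma\|\tau(\gamma)w-w\|^2=2|\Gamma|\,\|w\|^2$. The group $\mathbb Z$ does not have it: let $k\in\mathbb Z$ act on $\mathbb C$ by $e^{ik\theta}$ with small $\theta\in(0,1)$. There are no nonzero invariant vectors, but $\|\tau(s)w-w\|\le|s|\theta\|w\|$.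

**Fact 2 (Kazhdan).** $SL_3(\mathbb Z)$ has property (T).

**Lemma 3.** Let $\Gamma=SL_3(\mathbb Z)$ and let $\sigma$ be any admissible sequence on $\Gamma$. Then no continuous homomorphism $\pi:G(\sigma)\to Is(H)_s$, $H$ a real Hilbert space, is a topological embedding. So $G(\sigma)$ is not unitarily representable.

*Proof.*

**Step 1: an inequality for all orthogonal representations.** Let $S,\kappa$ be as in property (T), and let $\tau$ be an orthogonal representation of $\Gamma$ on a real Hilbert space. If $\tau$ has no nonzero invariant vectors, neither does its complexification, because $w+iw'$ is invariant if and only if $w$ and $w'$ are. So the inequality of property (T) holds for $\tau$. For general $\tau$, write $v=v_0+w$ with $v_0$ invariant and $w$ in the orthogonal complement of the invariant vectors. That complement is $\tau$-invariant and contains no nonzero invariant vectors. Hence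
$$\sup_{\gamma\in\Gamma}\|\tau(\gamma)v-v\|=\sup_{\gamma\in\Gamma}\|\tau(\gamma)w-w\|\le2\|w\|\le\frac2\kappa\max_{s\in S}\|\tau(s)v-v\|.\tag{2}$$

**Step 2: the whole copies $j_n(\Gamma)$ act almost trivially.** For $s\in S$ we have $\rho(j_n(s),e)=\sigma_n(s,e)\to0$. Since $S$ is finite and $\pi$ is continuous, $\max_{s\in S}\|\pi(j_n(s))v-v\|\to0$ for each $v\in H$. Apply (2) to $\tau=\pi\circ j_n$: for each $v$,
$$\sup_{\gamma\in\Gamma}\|\pi(j_n(\gamma))v-v\|\to0.$$

**Step 3: but they are not small in $G(\sigma)$.** Since $\{\sigma_n(\cdot,e)<1\}$ is finite and $\Gamma$ is infinite, choose $\gamma_n$ with $\sigma_n(\gamma_n,e)\ge1$. Then $\pi(j_n(\gamma_n))\to1$ strongly, while $\rho(j_n(\gamma_n),e)\ge1$. If $\pi$ were a homeomorphism onto its image, $\pi(j_n(\gamma_n))\to1$ would force $j_n(\gamma_n)\to e$. So it is not. $\square$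

Part 2 of Theorem A is therefore free for every $G(\sigma)$ over $SL_3(\mathbb Z)$. It remains to choose $\sigma$ so that part 1 holds.

## $SL_3(\mathbb Z)$ embeds coarsely in Hilbert space

On a countable group $\Gamma$ fix a *proper length* $|\cdot|:\Gamma\to\{0,1,2,\dots\}$: symmetric, subadditive, $|\gamma|=0$ only for $\gamma=e$, with finite balls. One always exists: enumerate $\Gamma\setminus\{e\}$ as $\gamma_1,\gamma_2,\dots$, give the letters $\gamma_i$ and $\gamma_i^{-1}$ cost $i$, and let $|\gamma|$ be the least cost of a word representing $\gamma$; a word of cost at most $r$ has at most $r$ letters, all among $\gamma_1^{\pm1},\dots,\gamma_r^{\pm1}$. For finitely generated groups one may take a word length. Put $d(x,y)=|x^{-1}y|$, a left-invariant metric with integer values.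

**Definition.** A map $F$ from $\Gamma$ to a real Hilbert space is a *coarse embedding* if there are nondecreasing $\omega_\pm:[0,\infty)\to[0,\infty)$ with $\omega_-(r)\to\infty$ and
$$\omega_-(d(x,y))\le\|F(x)-F(y)\|\le\omega_+(d(x,y)).$$

*Example.* On $\mathbb Z$ with $|k|$ the usual absolute value, the inclusion in $\mathbb R$ is a coarse embedding. A lopsided one, to be used again below, is $F:\mathbb Z\to\mathbb R\oplus\ell_2$ with
$$F(x)=(x,0)\ \text{ for } x\le0,\qquad F(x)=(0,e_1+\dots+e_x)\ \text{ for }x\ge0.$$
Let $r=|x-y|$. Then $\|F(x)-F(y)\|=r$ if $x,y\le0$, and it is $\sqrt r$ if $x,y\ge0$. If $x\le0\le y$, the squared distance is $x^2+y$, which lies between $|x|+y=r$ and $(|x|+y)^2=r^2$. So one can take $\omega_-(r)=\sqrt r$, $\omega_+(r)=\max(r,\sqrt r)$; at integers $\omega_+(r)=r$.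

A *cocycle* for an orthogonal representation $\pi$ of a group $P$ is a map $b$ with $b(xy)=b(x)+\pi(x)b(y)$. Then $b(e)=0$, so $b(x^{-1})=-\pi(x)^{-1}b(x)$ and $b(x^{-1}y)=\pi(x)^{-1}(b(y)-b(x))$, whence
$$\|b(x)-b(y)\|=\|b(x^{-1}y)\|.\tag{3}$$

**Fact 3 (Bekka–Cherix–Valette, 1995, "Proper affine isometric actions of amenable groups").** Every $\sigma$-compact locally compact amenable group has a continuous cocycle $b$ for an orthogonal representation on a Hilbert space with $\|b\|$ proper, that is, with $\{\|b\|\le M\}$ contained in a compact set for every $M$.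

The discrete group $SL_3(\mathbb Z)$ sits in a Lie group that differs from an amenable one only by a compact factor. That is enough.

**Lemma 4.** $\Gamma=SL_3(\mathbb Z)$ is coarsely embeddable in a Hilbert space.

*Proof.*

**Step 1: the map.** Let $L=SL_3(\mathbb R)$, $K=SO(3)$, and let $P$ be the group of upper triangular matrices in $L$ with positive diagonal. Gram–Schmidt applied to the columns of $g^{-1}$ gives $g^{-1}=kp$ with $k\in K$, $p\in P$. So every $g\in L$ is $g=p(g)k(g)$ with $p(g)\in P$, $k(g)\in K$. The group $P$ is closed in $L$ (in a limit the diagonal entries are nonnegative with product $1$, hence positive), so it is locally compact and $\sigma$-compact. It is solvable, hence amenable. Take $b$ on $P$ from Fact 3 and set $F(\gamma)=b(p(\gamma))$.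

**Step 2: what distances depend on.** By (3), $\|F(\gamma)-F(\gamma')\|=\|b(q)\|$ with
$$q=p(\gamma)^{-1}p(\gamma')=k(\gamma)\,\gamma^{-1}\gamma'\,k(\gamma')^{-1}\in P\cap K\gamma^{-1}\gamma'K.$$
So the distance is determined by $\gamma^{-1}\gamma'$ up to compact ambiguity. Put
$$\omega_+(r)=\max\Big\{\|b(q)\|:q\in P\cap\bigcup_{|\delta|\le r}K\delta K\Big\},\qquad\omega_-(r)=\inf\Big\{\|b(q)\|:q\in P\cap K\delta K,\ |\delta|\ge r\Big\}.$$

**Step 3: these functions do the job.** The set in $\omega_+$ is compact, as balls of $\Gamma$ are finite, and contains $e$, so the maximum exists by continuity of $b$. The set in $\omega_-$ is nonempty, as $\Gamma$ is infinite and $p(\delta)=\delta k(\delta)^{-1}\in P\cap K\delta K$. Both functions are nondecreasing, and Step 2 gives the two inequalities. If $\|b(q)\|\le M$, then $q$ lies in a compact set $C_M\subset P$. If also $q\in K\delta K$, then $\delta\in\Gamma\cap KC_MK$, which is finite since $\Gamma$ is a discrete closed subset of $L$. So for $r$ larger than all $|\delta|$ in this finite set, no $q$ in the set defining $\omega_-(r)$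 has $\|b(q)\|\le M$, and $\omega_-(r)\ge M$. Hence $\omega_-(r)\to\infty$. $\square$

## One exponential scale has unbounded distortion

From a coarse embedding $F$ we must produce, for each $n$, a *left-invariant* metric $\sigma_n$ on $\Gamma$ and a map $\Phi_n$ to a Hilbert space, comparable with constants independent of $n$. Then $g\mapsto(\Phi_n(g_n)-\Phi_n(e))_n$ will be bi-Lipschitz on $G(\sigma)$. The natural attempt uses one parameter $t_n\to0$: choose unit vectors with $\langle\Phi_n(x),\Phi_n(y)\rangle=\exp(-t_n\|F(x)-F(y)\|^2)$, so that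
$$\|\Phi_n(x)-\Phi_n(y)\|^2=2\big(1-e^{-t_n\|F(x)-F(y)\|^2}\big),$$
and force invariance by $\sigma_n(x,y)=\sup_g\|\Phi_n(gx)-\Phi_n(gy)\|$. For pairs at fixed distance this tends to $0$, and for fixed $n$ it is near $\sqrt2$ at large distance. The trouble is in between, where $\omega_-$ and $\omega_+$ may be far apart.

Take $\Gamma=\mathbb Z$ and the lopsided $F$ above. The supremum is attained on the nonpositive half, so $\sigma_n(\gamma,0)^2=2(1-e^{-t_n\gamma^2})$. This sequence is admissible: the values tend to $0$ for fixed $\gamma$, and they are $<1$ only when $e^{-t_n\gamma^2}>\frac12$. Let $r_n=\lceil t_n^{-1/2}\rceil$. Then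
$$\sigma_n(r_n,0)^2\ge2(1-e^{-1}),\qquad\|\Phi_n(r_n)-\Phi_n(0)\|^2=2(1-e^{-t_nr_n})\to0,$$
since $t_nr_n\le t_n^{1/2}+t_n$. So $h^{(n)}=j_n(r_n)$ stays away from the identity in $G(\sigma)$, while its image under $g\mapsto(\Phi_n(g_n)-\Phi_n(0))_n$ tends to the image of the identity. The inverse is not continuous: a translate of a pair can be seen at full size while the pair itself is nearly invisible.

So one scale leaves a window of distances in which the kernel is uncontrolled. The remedy is to add many scales with weights, arranged so that at each distance $d(x,y)$ *only one* scale is uncontrolled. The scales below it should be saturated (near their maximum) and those above it negligible. If each weight is only a small proportion $\theta$ of the sum of all earlier weights, the uncontrolled term changes the total by a factor of at most $1+\theta$.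

## A staircase of scales

**Lemma 5.** Let $F$ be a coarse embedding of an infinite countable group $\Gamma$. For each $\varepsilon\in(0,1]$ and $n\ge1$ there are a bounded left-invariant metric $\sigma$ on $\Gamma$ and a map $\Phi$ from $\Gamma$ to a separable real Hilbert space such that

- (a) $\|\Phi(x)-\Phi(y)\|\le\sigma(x,y)\le(1+\varepsilon)\|\Phi(x)-\Phi(y)\|$;
- (b) $\sigma(x,e)\le1/n$ whenever $|x|\le n$;
- (c) $\{x:\sigma(x,e)<1\}$ is finite.

If $\|F(x)-F(y)\|$ depends only on $x^{-1}y$, then $\sigma(x,y)=\|\Phi(x)-\Phi(y)\|$.

*Proof.*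

**Step 1: choose the heights of the stairs.** The heights must start small, for (b), end above $1$, for (c), and grow slowly, for (a). Put
$$\theta=\frac\varepsilon5,\qquad s_0=\frac1{2n^2},\qquad s_k=(1+\theta)^ks_0,\qquad s_{-1}=0,\qquad w_k=s_k-s_{k-1}>0.$$
Thus $w_0+\dots+w_k=s_k$, and $w_k=\theta s_{k-1}$ for $k\ge1$. Choose $m\ge1$ with $s_m\ge2$, and $\eta\in(0,1)$ with $\eta s_m\le\theta s_0$. Then $\eta\le\theta\le\frac15$.

**Step 2: choose the scales one after another.** We want thresholds $R_1<R_2<\dots<R_{m+1}$ and unit vectors $u_k(x)$, $0\le k\le m$, such that for $1\le k\le m$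
$$\|u_k(x)-u_k(y)\|^2\ \begin{cases}\le2\eta&\text{if }d(x,y)\le R_k,\\ \in[2(1-\eta),2]&\text{if }d(x,y)\ge R_{k+1},\\ \in[0,2]&\text{always.}\end{cases}\tag{4}$$
Put $R_1=1$ and $u_0(x)=\delta_x\in\ell_2(\Gamma)$, so $\|u_0(x)-u_0(y)\|^2=2$ whenever $x\ne y$, that is, whenever $d(x,y)\ge1=R_1$. For $k=1,\dots,m$ in turn, given $R_k$, let $t=\eta/(1+\omega_+(R_k)^2)$ and use Fact 1 to take unit vectors $u_k(x)$ in a Hilbert space with $\langle u_k(x),u_k(y)\rangle=\exp(-t\|F(x)-F(y)\|^2)$. Then
$$\|u_k(x)-u_k(y)\|^2=2\big(1-e^{-t\|F(x)-F(y)\|^2}\big)\le2.$$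
If $d(x,y)\le R_k$, this is at most $2t\,\omega_+(R_k)^2\le2\eta$. Since $\omega_-(r)\to\infty$, we can choose $R_{k+1}\ge R_k+n$ with $e^{-t\omega_-(R_{k+1})^2}\le\eta$. Then the value is at least $2(1-\eta)$ for $d(x,y)\ge R_{k+1}$, and (4) holds.

**Step 3: add the scales and bound the sum at each distance.** Let
$$\Phi=\bigoplus_{k=0}^m\sqrt{w_k/2}\;u_k,\qquad D(x,y)=\|\Phi(x)-\Phi(y)\|^2=\sum_{j=0}^m\frac{w_j}2\|u_j(x)-u_j(y)\|^2.$$
Suppose $R_k\le d(x,y)<R_{k+1}$ with $1\le k\le m$. For $j\le k-1$ we have $d(x,y)\ge R_{j+1}$, so the $j$-th term lies in $[(1-\eta)w_j,w_j]$. The term $j=k$ lies in $[0,w_k]$, and nothing more is known about it. For $j\ge k+1$ we have $d(x,y)\le R_j$, so the $j$-th term is at most $\eta w_j$. Adding up,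
$$(1-\eta)s_{k-1}\le D(x,y)\le s_k+\eta s_m.\tag{5}$$
If $d(x,y)\ge R_{m+1}$, all terms are saturated, and
$$(1-\eta)s_m\le D(x,y)\le s_m.\tag{6}$$
Since $d$ is integer-valued and $R_1=1$, these cases cover all $x\ne y$. The ratio of the two bounds in (5) is
$$\frac{(1+\theta)s_{k-1}+\eta s_m}{(1-\eta)s_{k-1}}\le\frac{(1+\theta)+\eta s_m/s_0}{1-\eta}\le\frac{1+2\theta}{1-\theta}\le1+\varepsilon.$$
The last inequality holds because $(1+\varepsilon)(1-\frac\varepsilon5)-(1+\frac{2\varepsilon}5)=\frac{2\varepsilon}5-\frac{\varepsilon^2}5\ge0$. The ratio in (6) is $1/(1-\eta)\le(1+2\theta)/(1-\theta)\le1+\varepsilon$.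

**Step 4: make it invariant.** The bounds in (5) and (6) depend only on $d(x,y)$, and $d(gx,gy)=d(x,y)$. So
$$D(gx,gy)\le(1+\varepsilon)D(x,y)\qquad\text{for all }g,x,y\in\Gamma.\tag{7}$$
Put $\sigma(x,y)=\sup_{g\in\Gamma}\|\Phi(gx)-\Phi(gy)\|$. It is bounded, since $D\le s_m$, it is left-invariant, and it satisfies the triangle inequality, being a supremum of pseudometrics. For $x\ne y$ it is positive, since the term $j=0$ gives $D(x,y)\ge w_0>0$. Taking $g=e$ gives the first half of (a), and (7) gives $\sigma(x,y)\le\sqrt{1+\varepsilon}\,\|\Phi(x)-\Phi(y)\|$, which is the second half.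

**Step 5: small on the ball of radius $n$.** For $x=e$ (b) is trivial. Let $1\le|x|\le n$. Since $R_2\ge R_1+n>n$, we have $R_1\le d(gx,g)=|x|<R_2$ for every $g$, so the case $k=1$ of (5) gives
$$\sigma(x,e)^2\le s_1+\eta s_m\le(1+\theta)s_0+\theta s_0\le2s_0=\frac1{n^2}.$$

**Step 6: large outside a finite set.** If $|x|\ge R_{m+1}$, then by (6) $\sigma(x,e)^2\ge(1-\eta)s_m\ge\frac45\cdot2>1$. Balls are finite, so (c) holds.

**Step 7: the invariant case and separability.** If $\|F(x)-F(y)\|$ depends only on $x^{-1}y$, so does each $\|u_k(x)-u_k(y)\|$ and hence $D(x,y)$. Then $D(gx,gy)=D(x,y)$, and the supremum is $\|\Phi(x)-\Phi(y)\|$. Finally, replace the target by the closed span of the countable set $\Phi(\Gamma)$. $\square$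

For $\Gamma=SL_3(\mathbb Z)$ the last clause can never apply. If it did, Lemma 5 for $n=1,2,\dots$ would give an admissible $\sigma$ whose $\rho$ embeds isometrically in a Hilbert space, and Theorem B(1) would make $G(\sigma)$ unitarily representable, against Lemma 3.

## Proof of Theorem A

Let $\Gamma=SL_3(\mathbb Z)$ and let $F$ be the coarse embedding of Lemma 4. For each $n\ge1$ let $\sigma_n$ and $\Phi_n:\Gamma\to H_n$ be given by Lemma 5 with distortion parameter $1/n$ and this $n$. The sequence $\sigma=(\sigma_n)$ is admissible: by (b), $\sigma_n(\gamma,e)\le1/n$ as soon as $n\ge|\gamma|$, and (c) is the finiteness condition. Let $G=G(\sigma)$. It is a Polish group by Lemma 2, and it is not unitarily representable by Lemma 3. This proves part 2. For part 1, fix $\varepsilon>0$.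

**Step 1: change finitely many coordinates to remove their distortion.** Choose $N>1/\varepsilon$. For $n\le N$ let $\sigma_n'$ be the metric equal to $\sqrt2$ off the diagonal, and let $\Phi_n'(x)=\delta_x\in H_n'=\ell_2(\Gamma)$, which is isometric for $\sigma_n'$. For $n>N$ keep $\sigma_n'=\sigma_n$, $\Phi'_n=\Phi_n$, $H'_n=H_n$. Then for every $n$
$$\|\Phi_n'(x)-\Phi_n'(y)\|\le\sigma_n'(x,y)\le(1+\varepsilon)\|\Phi_n'(x)-\Phi_n'(y)\|,\tag{8}$$
because for $n>N$ the constant is $1+\frac1n<1+\varepsilon$.

**Step 2: the group and its uniformity have not changed.** The sequence $\sigma'$ is admissible: the tail is unchanged, and for $n\le N$ the set $\{\sigma_n'(\cdot,e)<1\}$ is $\{e\}$. Only finitely many terms of $\sum\sigma_n(g_n,e)^2$ are affected, so $G(\sigma')=G(\sigma)=G$ as a group. Let $\rho_\varepsilon$ be the metric of $G(\sigma')$. By Step 1 of the proof of Lemma 2, small distance in either $\rho$ or $\rho_\varepsilon$ forces equality of the first $N$ coordinates, and for pairs agreeing there $\rho=\rho_\varepsilon$. So the two metrics give the same uniformity, which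 is the left uniformity of $G$. By Lemma 2, $\rho_\varepsilon$ is complete and left-invariant, and it induces the topology of $G$.

**Step 3: the map.** Put
$$f(g)=\big(\Phi_n'(g_n)-\Phi_n'(e)\big)_n\in\bigoplus_nH_n'\cong l_2.$$
The sum is separable and infinite-dimensional, as $N\ge1$ and $\Gamma$ is infinite. The map is well defined, because $\sum_n\|\Phi'_n(g_n)-\Phi'_n(e)\|^2\le\sum_n\sigma_n'(g_n,e)^2<\infty$. The constant vectors cancel in differences, so $\|f(g)-f(h)\|^2=\sum_n\|\Phi_n'(g_n)-\Phi_n'(h_n)\|^2$. Squaring (8) with $x=g_n$, $y=h_n$ and summing over $n$ gives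
$$\|f(g)-f(h)\|\le\rho_\varepsilon(g,h)\le(1+\varepsilon)\|f(g)-f(h)\|.$$
As $\rho_\varepsilon$ induces the left uniformity of $G$, the map $f$ is a uniform embedding. $\blacksquare$

So the answer to the question is no. By Theorem B(1) the distortion bound $1+\varepsilon$ is optimal, and by Theorem B(2) the group $G$ is not amenable.

## Coarse embeddability versus the Haagerup property

Two properties of $\Gamma$ were in play: a coarse embedding exists, but no coarse embedding is invariant. The second has a name.

**Definition.** $\Gamma$ is *Haagerup* if it admits a proper c.n.d. function $\psi\ge0$ with $\psi(e)=0$; equivalently, $\psi=\|b\|^2$ with $b$ a cocycle for an orthogonal representation. (Proper means that $\{\psi\le M\}$ is finite for every $M$.)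

*Example.* $\mathbb Z$ is Haagerup, with $\psi(k)=k^2$.

**Theorem C.** Let $\Gamma$ be an infinite countable group.

1. Some admissible $\sigma$ has the left uniformity of $G(\sigma)$ uniformly embeddable in $l_2$ $\iff$ $\Gamma$ is coarsely embeddable in a Hilbert space.
2. Some admissible $\sigma$ has $G(\sigma)$ unitarily representable $\iff$ $\Gamma$ is Haagerup.

So every coarsely embeddable non-Haagerup group yields a counterexample to the question: take $\sigma$ from part 1, and part 2 forbids unitary representability for every admissible $\sigma$.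

*Proof of 1, $\Leftarrow$.* Apply Lemma 5 to the coarse embedding with distortion parameter $1/n$, for $n=1,2,\dots$. As before, (b) and (c) say that $\sigma$ is admissible. The map $f(g)=(\Phi_n(g_n)-\Phi_n(e))_n$ goes into a separable Hilbert space, hence into $l_2$, and summing the squares of (a) gives $\|f(g)-f(h)\|\le\rho(g,h)\le2\|f(g)-f(h)\|$. By Lemma 2, $f$ is a uniform embedding.

*Proof of 1, $\Rightarrow$.* Let $f:G(\sigma)\to l_2$ be a uniform embedding.

**Step 1: constants.** Uniform continuity of $f^{-1}$ gives $c>0$ with $\rho(g,h)\ge1\Rightarrow\|f(g)-f(h)\|\ge c$. Uniform continuity of $f$ gives $\delta_i>0$ with $\rho(g,h)<\delta_i\Rightarrow\|f(g)-f(h)\|^2\le2^{-i}$, for $i\ge1$.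

**Step 2: bounded kernels from the coordinate copies.** Let
$$K_n(x,y)=1-\exp\big(-\|f(j_n(x))-f(j_n(y))\|^2\big)\in[0,1).$$
By Fact 1 it is $1$ minus a positive definite kernel, so it is c.n.d., and it vanishes on the diagonal.

**Step 3: add up a sparse sequence of them.** Balls of $\Gamma$ are finite and $\sigma_n(\gamma,e)\to0$, so we can choose $n_1<n_2<\cdots$ with $\sigma_{n_i}(\gamma,e)<\delta_i$ for all $|\gamma|\le i$. Put $K=\sum_iK_{n_i}$. Let $d(x,y)\le r\in\mathbb N$. For $i\ge r$ we have $\rho(j_{n_i}(x),j_{n_i}(y))=\sigma_{n_i}(x^{-1}y,e)<\delta_i$, so $K_{n_i}(x,y)\le2^{-i}$. The terms with $i<r$ are at most $1$. Hence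
$$K(x,y)\le r+2.\tag{9}$$
On the other hand, let $x^{-1}y$ lie outside the finite set $\bigcup_{i\le M}\{\gamma:\sigma_{n_i}(\gamma,e)<1\}$. Then $\|f(j_{n_i}(x))-f(j_{n_i}(y))\|\ge c$ for $i\le M$, so
$$K(x,y)\ge M(1-e^{-c^2}).\tag{10}$$

**Step 4: read off the coarse embedding.** By (9) $K$ is finite. It is c.n.d. and vanishes on the diagonal, so $K(x,y)=\|F(x)-F(y)\|^2$ by Fact 1. Let $\omega_+(r)$ be the supremum of $\|F(x)-F(y)\|$ over $d(x,y)\le r$, finite by (9), and let $\omega_-(r)$ be the infimum over $d(x,y)\ge r$, over a nonempty set since $\Gamma$ is infinite. Both are nondecreasing, and $\omega_-(r)\to\infty$ by (10), because each of the finite sets there lies in a ball.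

*Proof of 2, $\Leftarrow$.* Let $\psi$ be a proper c.n.d. function with $\psi(e)=0$. By Fact 1 there is $F$ with $\|F(x)-F(y)\|^2=\psi(x^{-1}y)$ (one may take $F=b$). It is a coarse embedding with $\omega_+(r)=\max_{|\gamma|\le r}\psi(\gamma)^{1/2}$ and $\omega_-(r)=\inf_{|\gamma|\ge r}\psi(\gamma)^{1/2}$; the latter tends to infinity since $\psi$ is proper. Apply Lemma 5 to $F$ for $n=1,2,\dots$. By its last clause the resulting admissible metrics satisfy $\sigma_n(x,y)=\|\Phi_n(x)-\Phi_n(y)\|$. So $g\mapsto(\Phi_n(g_n)-\Phi_n(e))_n$ is isometric for $\rho$. By Lemma 2 $\rho$ is a compatible left-invariant metric, and Theorem B(1) applies.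

*Proof of 2, $\Rightarrow$.* Let $\pi:G(\sigma)\to Is(H)_s$ be a topological embedding.

**Step 1: one function that detects distance $1$.** The set $\{\rho(g,e)<1\}$ is a neighborhood of $e$, so there are $v_1,\dots,v_k\in H$ and $\varepsilon>0$ such that $\|\pi(g)v_i-v_i\|<\varepsilon$ for all $i$ implies $\rho(g,e)<1$. Hence
$$\psi_0(g):=\sum_{i=1}^k\|\pi(g)v_i-v_i\|^2\ge\varepsilon^2\qquad\text{whenever }\rho(g,e)\ge1.$$
The function $\psi_0$ is continuous, and it is c.n.d. because $\psi_0(g^{-1}h)=\sum_i\|\pi(h)v_i-\pi(g)v_i\|^2$.

**Step 2: restrict to the coordinate copies.** The functions $\psi^{(n)}=\psi_0\circ j_n$ on $\Gamma$ are c.n.d. They tend to $0$ pointwise, since $j_n(\gamma)\to e$. They are at least $\varepsilon^2$ off the finite set $E_n=\{\gamma:\sigma_n(\gamma,e)<1\}$.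

**Step 3: add up a sparse sequence.** Choose $n_1<n_2<\cdots$ with $\psi^{(n_i)}\le2^{-i}$ on the finite set $\{|\gamma|\le i\}$, and put $\Psi=\sum_i\psi^{(n_i)}$. At each $\gamma$ all terms with $i\ge|\gamma|$ are at most $2^{-i}$, so $\Psi$ is finite. It is c.n.d. and nonnegative, with $\Psi(e)=0$. For every $M$ it is at least $M\varepsilon^2$ off the finite set $E_{n_1}\cup\dots\cup E_{n_M}$, so it is proper. Hence $\Gamma$ is Haagerup. $\blacksquare$
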